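# Dense invertibles in a uniform algebra and in the continuous functions on its character space

## $R(K)$ and $C(K)$ for a compact set in the plane

For a unital Banach algebra $\mathcal B$, let $\mathrm{Inv}\,\mathcal B$ be the group of its invertible elements. We say that $\mathcal B$ **has dense invertibles** if $\mathrm{Inv}\,\mathcal B$ is dense in $\mathcal B$. On a compact Hausdorff space $X$ let $C(X)$ be the algebra of all continuous complex-valued functions, with norm $|f|_X=\sup\{|f(x)|:x\in X\}$. A function in $C(X)$ is invertible in $C(X)$ exactly when it has no zero.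

For compact $L\subset\mathbb C^m$ ($m=1,2$), let $R(L)$ be the closure in $C(L)$ of the functions $p/q$, where $p,q$ are polynomials and $q\ne0$ on $L$. We begin with $m=1$ and compare the two algebras $R(K)\subset C(K)$.

Some cases by hand. If $K=[0,1]$, the function $z-\frac12$ has a zero, but $z-\frac12+i\varepsilon$ has none, so $z-\frac12$ is a limit of invertibles. If $K$ is the closed unit disc, then $z$ is not a limit of invertibles: if $|h-z|_K<1$, then $h$ has winding number $1$ about $0$ along the unit circle, and a zero-free continuous function on the disc has winding number $0$ there. If $K$ is the annulus $\{1\le|z|\le2\}$, then $z$ itself is invertible, but $z-\frac32$ is not a limit of invertibles, by the same argument on the circle of center $\frac32$ and radius $\frac12$. So what matters seems to be whether $K$ has interior. We use two facts from dimension theory; $\dim$ is the covering dimension.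

**(F1)** For compact Hausdorff $Y$: $\dim Y\le1$ if and only if every continuous map $F\to S^1$, with $F\subset Y$ closed, extends continuously to $Y$. *Consequence:* if every such map extends (in particular if $\dim Y\le 1$), then $C(Y)$ has dense invertibles. Indeed, let $f\in C(Y)$ and $\varepsilon>0$, and let $u:Y\to S^1$ extend $f/|f|$ from $F=\{|f|\ge\varepsilon\}$. Put $h=u\max(|f|,\varepsilon)$. It is zero-free, $h=f$ on $F$, and off $F$ both $|h|$ and $|f|$ are at most $\varepsilon$, so $|h-f|\le2\varepsilon$.

**(F2)** (Hurewicz–Wallman, *Dimension Theory*.) For separable metric spaces: a subspace of a space of dimension $\le n$ has dimension $\le n$; a countable union of closed sets of dimension $\le n$ has dimension $\le n$; $\dim(P\times Q)\le\dim P+\dim Q$ for nonempty compact $P,Q$; a subset of $\mathbb R^m$ with empty interior has dimension $\le m-1$.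

**Proposition D (first part).** For compact nonempty $K\subset\mathbb C$: $R(K)$ has dense invertibles $\iff$ $\mathrm{int}\,K=\emptyset$ $\iff$ $C(K)$ has dense invertibles.

*Proof.* **Case $\mathrm{int}\,K=\emptyset$.** By (F2), $\dim K\le1$, so $C(K)$ has dense invertibles by (F1). For $R(K)$ it is enough to approximate a rational function $r$ with poles off $K$. If $r$ is constant this is trivial. If $r$ is not constant, we show that $r(K)$ has empty interior. The zeros of $r'$ form a finite set $Z$. Each $w\in K\setminus Z$ has an open disc $U_w$ around it, free of poles, on which $r$ is injective; then $r$ maps $U_w$ homeomorphically onto an open set. Countably many of the concentric discs of half the radius cover $K\setminus Z$; intersect their closures with $K$ to get compact sets $K_1,K_2,\dots$, each contained in one of the $U_w$. Since $K_j$ has empty interior, so has $r(K_j)$, and $r(K_j)$ is compact, hence nowhere dense. The compact set $r(K)$ is the union of the sets $r(K_j)$ and a finite set, so by Baire's theorem it has empty interior. Hence there are arbitrarily small constants $c\notin r(K)$.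 For these, $r-c$ is rational and zero-free on $K$, so it is invertible in $R(K)$.

**Case $\overline D(a,\delta)\subset K$, $\delta>0$.** Let $h\in C(K)$ with $|h-(z-a)|_K<\delta$. On $\partial D(a,\delta)$ we have $|h-(z-a)|<|z-a|$, so $h$ has winding number $1$ about $0$ along this circle, and therefore $h$ has a zero in $\overline D(a,\delta)$. Thus $z-a\in R(K)$ has distance at least $\delta$ from $\mathrm{Inv}\,C(K)\supset\mathrm{Inv}\,R(K)$, and neither algebra has dense invertibles. $\square$

## Uniform algebras, character spaces and two implications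

**Definition.** A *uniform algebra* $A$ on a compact Hausdorff space $X$ is a subalgebra of $C(X)$ that contains the constants, separates the points of $X$, and is closed in $C(X)$. Its *character space* $\Phi_A$ is the set of nonzero multiplicative linear functionals on $A$ with the weak-* topology.

$\Phi_A$ is compact Hausdorff, and $X$ embeds in it by $x\mapsto\varepsilon_x$, $\varepsilon_x(f)=f(x)$. Characters satisfy $|\psi(f)|\le|f|_X$. So each $f\in A$ becomes a continuous function on $\Phi_A$ with the same sup norm, and $A$ may be regarded as a uniform algebra on $\Phi_A$. By Gelfand theory, $f$ is invertible in $A$ exactly when it has no zero on $\Phi_A$.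

The space $\Phi_A$ can be larger than $X$. Let $A$ be the closure of the polynomials in $C(S^1)$. If $\psi$ is a character and $\lambda=\psi(z)$, then $|\lambda|\le1$ and $\psi(p)=p(\lambda)$; conversely, by the maximum principle, every $\lambda$ in the closed disc gives a character. So $\Phi_A$ is the closed disc. Here $C(S^1)$ has dense invertibles, while $A$ does not: an element within distance $<1$ of $z$ has a zero in the disc. This is why one should compare $A$ with $C(\Phi_A)$ and not with $C(X)$. For rational functions in the plane nothing is added: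

**(F3)** $\Phi_{R(L)}=L$ for compact $L\subset\mathbb C$. Let $\psi$ be a character and $\lambda=\psi(z)$. If $\lambda\notin L$, then $z-\lambda$ is invertible in $R(L)$ while $\psi(z-\lambda)=0$, a contradiction. So $\lambda\in L$ and $\psi(r)=r(\lambda)$ for rational $r$ with poles off $L$; by continuity of $\psi$ this holds on all of $R(L)$.

So Proposition D compares $R(K)$ with $C(\Phi_{R(K)})$. It also covers every uniform algebra with a single generator.

**Proposition D (second part).** In particular, if $A$ is a singly generated uniform algebra, then $A$ has dense invertibles if and only if $C(\Phi_A)$ does.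

*Proof.* Let $f$ generate $A$. A character is determined by its value on $f$, so $f$ is injective on $\Phi_A$, and $\Phi_A$ is homeomorphic to $K:=f(\Phi_A)$. Since the norm of $p(f)$ is its sup over $\Phi_A$, $A$ is isometric to the closure $P(K)$ of the polynomials in $C(K)$. The set $\mathbb C\setminus K$ is connected: if $\lambda$ were in a bounded component of it, then $|p(\lambda)|\le|p|_K$ for all polynomials $p$ by the maximum principle, so $p(f)\mapsto p(\lambda)$ would extend to a character of $A$ with value $\lambda\notin K$ on $f$. By Runge's theorem $P(K)=R(K)$, and the first part applies. $\square$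

What changes for a general uniform algebra? These are the two questions posed in "Banach Function Algebras", http://www1.maths.leeds.ac.uk/~pmt6hgd/Slides/teheranslides.pdf:

* (a) If $C(\Phi_A)$ has dense invertibles, must $A$ have dense invertibles?
* (b) If $A$ has dense invertibles, must $C(\Phi_A)$ have dense invertibles?

In the proof of Proposition D each direction used something special to the plane. The positive half perturbed $r$ by a constant, and this needs $r(K)$ to have empty interior. The negative half used that failure of density in $C(K)$ comes from a disc in $K$, on which $z-a$ is a *holomorphic* function that cannot be made zero-free. In general both fail, and both answers are **No**.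

**Theorem A.** For all $0<\beta<1<\sigma\le2$ there are a uniform algebra $A$ on a compact metrizable $X$ with $\Phi_A=X$, $\dim X=1$, and $f\in A$ with $|f|_X=\sigma$, such that no $h\in\mathrm{Inv}\,A$ satisfies $|f-h|_X\le\beta$.

By (F1), $C(\Phi_A)$ has dense invertibles, so this settles (a). Always $\operatorname{dist}(f,\mathrm{Inv}\,A)\le|f|_X$, because small nonzero constants are invertible; here the ratio of the two is at least $\beta/\sigma$, which can be made arbitrarily close to $1$.

**Theorem B.** There is a compact rationally convex $X\subset\mathbb C^2$ with $\dim X=2$ such that $A=R(X)$ has $\Phi_A=X$ and dense invertibles, while some $0\ne g\in C(X)$ has $\operatorname{dist}(g,\mathrm{Inv}\,C(X))=|g|_X$.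

This settles (b). A third theorem limits the examples in (b). It needs a definition.

**Definition.** Regard $A$ as a uniform algebra on $\Phi_A$. A closed $Y\subset\Phi_A$ is *$A$-convex* if for each $x\in\Phi_A\setminus Y$ there is $f\in A$ with $|f(x)|>|f|_Y$ (where $|f|_\emptyset=0$).

In the closed disc, with $A$ the closure of the polynomials, $\{|z|\le\frac12\}$ is $A$-convex (take $f=z$), but the unit circle is not, since $|f(0)|\le|f|_{S^1}$ for all $f\in A$.

**Theorem C.** Let $A$ be a uniform algebra with dense invertibles, regarded as a uniform algebra on $\Phi_A$. If $Y'\subset Y\subset\Phi_A$ are closed and $A$-convex, then $\check H^1(Y;\mathbb Z)\to\check H^1(Y';\mathbb Z)$ is onto and $\check H^k(Y;\mathbb Z)=0$ for all $k\ge2$. In particular $\check H^k(\Phi_A;\mathbb Z)=0$ for $k\ge2$. If every closed subset of $\Phi_A$ is $A$-convex, then $C(\Phi_A)$ has dense invertibles.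

## A disc with holes, and a zero that falls into a hole

We start on (a). We want a one-dimensional character space and an element $f$ of the algebra that resists perturbation within the algebra. A natural starting point is the function $z$ on a disc from which many small holes have been removed: this set has empty interior, but if the holes are small enough, functions in $R(L)$ still behave almost like holomorphic functions on the disc.

**Lemma 1.** Let $\Delta=D(c,r)$, let $\Lambda\subset\Delta$ be a nonempty finite union of circles, and let $\varepsilon>0$. There is a compact $L$ with empty interior, $\partial\Delta\cup\Lambda\subset L\subset\overline\Delta$, such that for $h\in R(L)$ and $G(z)=\frac1{2\pi i}\oint_{\partial\Delta}\frac{h(\zeta)}{\zeta-z}\,d\zeta$ we have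
$$|h-G|\le\varepsilon|h|_L\quad\text{on }\Lambda.\tag{1}$$

*Proof.* **Choosing the holes.** Let $(d_n)_{n\ge1}$ be a sequence in $\Delta\setminus\Lambda$ that is dense in $\overline\Delta$. Go through $n=1,2,\dots$. If $d_n$ lies in no previously chosen closed disc, choose an open disc with center $d_n$ and radius $\rho$ whose closure lies in $\Delta\setminus\Lambda$ and is disjoint from the earlier closed discs, with
$$\frac{\rho}{\operatorname{dist}(d_n,\Lambda)-\rho}\le2^{-n}\varepsilon .$$
Call the chosen open discs $B_j=D(b_j,r_j)$ and let $L=\overline\Delta\setminus\bigcup_jB_j$. It is compact and contains $\partial\Delta$, $\Lambda$ and every circle $\partial B_j$.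

**$L$ has empty interior.** Otherwise the interior contains some $d_n$. By construction $d_n\in\overline{B_j}$ for some $j$, and $d_n\in L$ gives $d_n\in\partial B_j$. Then every neighborhood of $d_n$ meets $B_j$, a contradiction.

**The estimate.** Let $h$ be rational with poles off $L$. Its poles in $\overline\Delta$ lie in finitely many $B_j$. With sums over these $j$, Cauchy's formula on $\Delta\setminus\bigcup_j\overline{B_j}$ gives for $z\in\Lambda$
$$h(z)=G(z)-\sum_j\frac1{2\pi i}\oint_{\partial B_j}\frac{h(\zeta)}{\zeta-z}\,d\zeta .$$
Since $\partial B_j\subset L$, the sum is at most $|h|_L\sum_j\frac{r_j}{|z-b_j|-r_j}$. The $j$-th disc was chosen at some stage $n_j$, the stages are distinct, and $|z-b_j|\ge\operatorname{dist}(b_j,\Lambda)$; so the sum is at most $\varepsilon|h|_L$. If $h\in R(L)$, take a uniform limit: both sides of (1) converge. $\square$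

Does the single algebra $R(L)$ settle (a)? It cannot, by Proposition D, and it is instructive to see where the argument dies. Let $L$ be as in Lemma 1 with $\Delta=D(0,\sigma)$, $\Lambda=\{|z|=1\}$, and suppose $h\in R(L)$ is zero-free with $|h-z|_L\le\beta<1$. If $\varepsilon|h|_L<1-\beta$, then (1) gives $|G-z|<1$ on the unit circle, so by Rouché $G$ has a zero $\alpha$ in the unit disc. But $h$ is close to $G$ only on $\Lambda$, and $\alpha$ may lie in a hole. For instance $h=z-c$, where $c$ is a small point in a hole, is invertible in $R(L)$.

So we know that near $\alpha$ the function $G$ looks like $\lambda'(z-\alpha)$, and we would like to put another perforated disc around $\alpha$, on which $h$ has to do the same thing again at a smaller scale. Two difficulties arise. The point $\alpha$ depends on $h$, so it is unknown when the space is built; we must attach small discs around all points of a finite net. And these small discs, with their own small discs and so on, would overlap in the plane and fill it; so we attach them as *abstract sheets*, each carrying its own coordinate $z$. A sheet must be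 joined to its parent strongly enough that $h$ on the child is controlled by $h$ on the parent, but weakly enough that we can still compute the characters. Gluing at a *finite* set of points of a circle does both: values at finitely many points can be interpolated by polynomials, and on the other hand two holomorphic functions with bounded derivatives that are close on a fine finite subset of a circle are close on the whole circle.

Repeating this forever, $h$ will have winding number $1$ around circles that shrink to a point of the space. That contradicts $h\ne0$ at this point.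

## A tree of perforated discs

**Parameters.** Fix $0<\beta<1<\sigma\le2$ and put
$$\beta'=\tfrac{1+\beta}2,\quad\kappa=\tfrac{\beta(1-\beta')^3}{32},\quad\rho_k=\kappa^k,\quad\mu_k=(1-\beta')^k,\quad\theta_k=\mu_k\rho_k,\quad B=\tfrac{3\sigma}{(\sigma-1)^2},$$
$$\varepsilon_k=\min\Big\{\tfrac{(\beta'-\beta)\theta_k}3,\tfrac{\beta\theta_{k+1}}{60}\Big\},\qquad\eta_k=\tfrac{\beta\theta_k}{8B}.$$
Here $\rho_k$ is the scale of the sheets of generation $k$, $\mu_k$ is a lower bound for the slope that we will be able to guarantee, $\varepsilon_k$ is the accuracy in Lemma 1, and $\eta_k$ measures how fine the gluing set is. They satisfy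
$$3\varepsilon_k\le(\beta'-\beta)\theta_k,\tag{2}$$
$$3\varepsilon_k+6\varepsilon_{k+1}+2B\eta_{k+1}\le\tfrac\beta2\theta_{k+1}.\tag{3}$$
For (3), the three terms are at most $\frac{\beta\theta_{k+1}}{20}$, $\frac{\beta\theta_{k+2}}{10}\le\frac{\beta\theta_{k+1}}{10}$ and $\frac{\beta\theta_{k+1}}4$.

**Discs and sheets.** Let $e_1,\dots,e_N\in\overline D(0,\beta')$, $N\ge2$, be distinct points forming a $\frac{\beta\kappa}4$-net of $\overline D(0,\beta')$. Let $I=\{1,\dots,N\}$, let $\mathcal W$ be the set of finite words in $I$, including the empty word $\emptyset$, and let $S=I^{\mathbb N}$ be the set of infinite words. "Extends" and "prefix" include equality; $|v|$ is the length of $v$, and $s|k$ is the prefix of $s$ of length $k$. For $|v|=k$ put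
$$c_\emptyset=0,\quad c_{vi}=c_v+\rho_ke_i,\quad D_v=D(c_v,\sigma\rho_k),\quad C_v=\{|z-c_v|=\rho_k\}.$$
A point of $\overline D_{vi}$ has distance at most $\beta'\rho_k+\sigma\kappa\rho_k\le(\beta'+2\kappa)\rho_k$ from $c_v$, and $2\kappa<1-\beta'$. Hence
$$\overline D_{vi}\subset D(c_v,\rho_k)\subset D_v,\qquad\text{in particular }\overline D_{vi}\cap C_v=\emptyset .$$
Let $L_v$ be given by Lemma 1 with
$$\Delta=D_v,\qquad\Lambda=\Lambda_v:=C_v\cup\bigcup_iC_{vi},\qquad\varepsilon=\varepsilon_k .$$
For $v\ne\emptyset$ with $|v|=k$ choose a finite set $N_v\subset C_v$ such that each point of $C_v$ is joined to a point of $N_v$ by an arc of $C_v$ of length at most $\eta_k\rho_k$. Note that $N_{vi}\subset C_{vi}\subset L_v\cap L_{vi}$. For $s\in S$ the nested discs $\overline D_{s|k}$ have radii tending to $0$; let $\{p_s\}=\bigcap_k\overline D_{s|k}$ and $L_s=\{p_s\}$.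

**The index space.** Let $\Omega=\mathcal W\cup S$. Embed $\Omega$ in the compact metrizable space $(I\cup\{*\})^{\mathbb N}$ by sending $w_1\dots w_k$ to $(w_1,\dots,w_k,*,*,\dots)$ and $s\in S$ to itself. The image is the closed set of sequences in which every entry after a $*$ is a $*$. So $\Omega$ is compact metrizable, finite words are isolated points, the sets $\{\omega:\omega\text{ extends }s|k\}$ form a neighborhood basis of $s\in S$, and for each $v\in\mathcal W$ the set $\{\omega:\omega\text{ extends }v\}$ is clopen.

**The unglued space.** Let $\tilde X=\{(\omega,z):\omega\in\Omega,\ z\in L_\omega\}\subset\Omega\times\overline D(0,\sigma)$. It is closed, hence compact: let $(\omega_n,z_n)\in\tilde X$ converge to $(\omega,z)$. If $\omega\in\mathcal W$, then eventually $\omega_n=\omega$ and $z\in L_\omega$. If $\omega=s\in S$, then for each $k$ eventually $\omega_n$ extends $s|k$ and $z_n\in\overline D_{s|k}$; so $z=p_s$.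

**The gluing.** We glue by writing down enough functions and taking the image. Define
$$\pi(\omega,z)=\big(z,(\tau_u)_{u\in\mathcal W\setminus\{\emptyset\}}\big)\in\mathbb C\times\mathbb R^{\mathcal W\setminus\{\emptyset\}},\qquad\tau_u=\begin{cases}\operatorname{dist}(z,N_u)&u\text{ a prefix of }\omega,\\0&\text{otherwise.}\end{cases}$$
Since the sets $\{\omega:\omega\text{ extends }u\}$ are clopen, $\pi$ is continuous on $\tilde X$. So $X:=\pi(\tilde X)$ is compact and metrizable. We regard $z$ and the $\tau_u$ as functions on $X$. If $u\ne\emptyset$ is a proper prefix of $\omega$, then $z$ lies in some $\overline D_{ui}$, which is disjoint from $C_u\supset N_u$, so $\tau_u>0$. Hence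
$$\{u:\tau_u(\pi(\omega,z))>0\}=\{\text{nonempty prefixes of }\omega\},\quad\text{with }\omega\text{ itself omitted iff }\omega\in\mathcal W\setminus\{\emptyset\}\text{ and }z\in N_\omega.\tag{4}$$
Moreover $\pi(vi,a)=\pi(v,a)$ for $a\in N_{vi}$: the coordinates $\tau_u$ with $u\ne vi$ are the same because $v$ and $vi$ have the same prefixes other than $vi$, and $\tau_{vi}$ is $0$ at both.

**The part of $X$ behind a word.** For $v\in\mathcal W$ let
$$Y_v=\{\pi(\omega,z):\omega\text{ extends }v\},\qquad Z_v=\{\pi(\omega,z):\omega\text{ does not extend }v\}.$$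
They are images of clopen parts of $\tilde X$, so they are compact, and $Y_v\cup Z_v=X$. We claim
$$Y_v\cap Z_v=\{\pi(v,a):a\in N_v\}\quad(v\ne\emptyset),\qquad Z_\emptyset=\emptyset.\tag{5}$$
Let $\pi(\omega,z)=\pi(\omega',z')$, where $\omega$ extends $v$ and $\omega'$ does not. By (4) for $\omega'$, $\tau_v=0$ at this point. By (4) for $\omega$, this forces $\omega=v$ and $z\in N_v$. Conversely, if $v=wi$ and $a\in N_v$, then $\pi(v,a)=\pi(w,a)\in Z_v$, since $w$ does not extend $wi$.

For $v\in\mathcal W$ the map $z\mapsto\pi(v,z)$ is continuous and injective on $L_v$, and we identify $L_v$ with its homeomorphic image. Put $\mathbf e_s=\pi(s,p_s)$ for $s\in S$. The compact sets $\{(\omega,z)\in\tilde X:\omega\text{ extends }s|k\}$ decrease to $\{(s,p_s)\}$ as $k\to\infty$, so every neighborhood of $\mathbf e_s$ contains $Y_{s|k}$ for all large $k$.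

**Dimension.** Each $L_v$ has empty interior in $\mathbb C$, so $\dim L_v\le1$ by (F2). The map $s\mapsto\mathbf e_s$ is continuous on $S$, and injective by (4), so $\{\mathbf e_s:s\in S\}$ is a Cantor set. Now $X=\bigcup_{v\in\mathcal W}L_v\cup\{\mathbf e_s:s\in S\}$ is a countable union of closed sets of dimension $\le1$, so $\dim X\le1$. It equals $1$ because $X$ contains circles.

**Remark (subtracting constants does not help here).** The function $z$ maps the Cantor set $\{\mathbf e_s\}$ onto a set containing $\overline D(0,\beta')$. Given $w_0\in\overline D(0,\beta')$, choose $i_0$ with $|w_0-e_{i_0}|\le\frac{\beta\kappa}4$; then $w_1=(w_0-e_{i_0})/\kappa$ has $|w_1|\le\frac\beta4\le\beta'$, and we continue. With $s=(i_0,i_1,\dots)$ we get $w_0=\sum_{k<n}\rho_ke_{i_k}+\kappa^nw_n=c_{s|n}+\kappa^nw_n$, so $p_s=\lim c_{s|n}=w_0$. Hence $z-c$ has a zero on $X$ for every $|c|\le\beta'$, and the perturbation used in Proposition D is not available for the function $z$ on $X$.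

## The algebra on the tree and its characters

**Definition of $A$.** Let
$$A=\{f\in C(X):f|_{L_v}\in R(L_v)\text{ for all }v\in\mathcal W\}.$$
It is a closed subalgebra of $C(X)$ that contains the constants and $z$.

**$A$ separates points.** For $v\ne\emptyset$ put $f_v=\prod_{a\in N_v}(z-a)$ on $Y_v$ and $f_v=0$ on $Z_v$. By (5) the two definitions agree on $Y_v\cap Z_v$, so $f_v$ is well defined and continuous. Each $L_w$ lies in $Y_v$ or in $Z_v$ according to whether $w$ extends $v$ or not, so $f_v\in A$. Moreover $f_v\ne0$ at a point exactly when $\tau_v>0$ there. Let two distinct points have the same $z$. They differ in some $\tau_v$. Where $\tau_v>0$ it equals $\operatorname{dist}(z,N_v)$, so $\tau_v$ cannot be positive at both; it vanishes at exactly one of them, and so does $f_v$. Thus $A$ is a uniform algebra on $X$.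

**Lemma 2.** $\Phi_A=X$.

*Proof.* The strategy is to let a character $\psi$ tell us in which sheet it lives. For $v\in\mathcal W$ let $J_v=\{f\in A:f|_{Z_v}=0\}$, an ideal with $J_\emptyset=A$, and let $\mathcal C=\{v\in\mathcal W:\psi(J_v)\ne0\}$. So $\emptyset\in\mathcal C$.

**Step 1: $\mathcal C$ is a chain of prefixes.** If $v$ extends $u$, then $Z_u\subset Z_v$, so $J_v\subset J_u$; hence $\mathcal C$ contains all prefixes of its elements. If $u,v$ are incomparable, then $Y_v\subset Z_u$; a product $fg$ with $f\in J_u$, $g\in J_v$ vanishes on $Z_u\supset Y_v$ and on $Z_v$, hence on $X$. So $J_uJ_v=0$, and $u,v$ are not both in $\mathcal C$.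

**Step 2: a bound.** If $v\in\mathcal C$, take $f\in J_v$ with $\psi(f)=1$. For $g\in A$ and all $n$,
$$|\psi(g)|^n=|\psi(fg^n)|\le|f|_X\sup_{Y_v}|g|^n,$$
because $f=0$ on $Z_v$. Taking $n$-th roots, $|\psi(g)|\le\sup_{Y_v}|g|$.

**Step 3: $\mathcal C$ infinite.** By Step 1 there is $s\in S$ with $s|k\in\mathcal C$ for all $k$. By Step 2 and the shrinking of $Y_{s|k}$ to $\mathbf e_s$, $|\psi(g)|\le\lim_k\sup_{Y_{s|k}}|g|=|g(\mathbf e_s)|$. Apply this to $g-g(\mathbf e_s)$: it gives $\psi(g)=g(\mathbf e_s)$.

**Step 4: $\mathcal C$ finite with longest word $v$; then $\psi(g)$ depends only on $g|_{L_v}$.** Choose $f\in J_v$ with $\psi(f)=1$, and let $g\in A$ with $g|_{L_v}=0$. We show $\psi(g)=0$. For $i\in I$ put $h_i=fg$ on $Y_{vi}$ and $h_i=0$ on $Z_{vi}$. By (5), $Y_{vi}\cap Z_{vi}=\pi(vi,N_{vi})=\pi(v,N_{vi})\subset L_v$, where $g=0$; so $h_i$ is well defined and continuous. Each $L_w$ lies in $Y_{vi}$ or $Z_{vi}$, so $h_i\in A$, and then $h_i\in J_{vi}$. Now $X=Z_v\cup L_v\cup\bigcup_iY_{vi}$, and the sets $Z_v$, $L_v$ and $Y_{vj}$ ($j\ne i$) are contained in $Z_{vi}$, where $h_i=0$. On $Z_v$ we have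 $f=0$, on $L_v$ we have $g=0$, and on $Y_{vj}$ we have $h_j=fg$. So $fg=\sum_ih_i$ on all of $X$. As $vi\notin\mathcal C$, $\psi(h_i)=0$, and $\psi(g)=\psi(f)\psi(g)=\psi(fg)=0$.

**Step 5: restriction $A\to R(L_v)$ is onto.** Let $r\in R(L_v)$. Take polynomials $q,q_i$ with $q=r$ on $N_v$ and $q_i=r$ on $N_{vi}$ (for $v=\emptyset$ no $q$ is needed, since $Z_\emptyset=\emptyset$). Define a function as $r$ on $L_v$, as $q\circ z$ on $Z_v$, and as $q_i\circ z$ on $Y_{vi}$. These finitely many closed sets cover $X$. By (5) their overlaps are as follows:

* $Z_v\cap L_v\subset Z_v\cap Y_v=\pi(v,N_v)$, where $q=r$;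
* $L_v\cap Y_{vi}\subset Z_{vi}\cap Y_{vi}=\pi(v,N_{vi})$, where $q_i=r$;
* $Y_{vi}\cap Y_{vj}\subset\pi(vi,N_{vi})\cap\pi(vj,N_{vj})$ for $i\ne j$, since $Y_{vj}\subset Z_{vi}$ and conversely; there $z\in N_{vi}\cap N_{vj}$ and $q_i(z)=r(z)=q_j(z)$;
* $Z_v\cap Y_{vi}=\emptyset$: it is contained in $Z_v\cap Y_v=\pi(v,N_v)$, where $z\in C_v$, while $z\in\overline D_{vi}$ on $Y_{vi}$, and $\overline D_{vi}\cap C_v=\emptyset$.

So the definitions agree on overlaps and give a continuous function on $X$. Every $L_w$ with $w\ne v$ lies in $Z_v$ or in some $Y_{vi}$, where the function is a polynomial in $z$. Hence it belongs to $A$ and extends $r$.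

**Step 6: conclusion.** By Steps 4 and 5, in the finite case $\psi$ induces a character of $R(L_v)$. By (F3) it is evaluation at a point of $L_v$, so $\psi$ is evaluation at that point of $X$. Thus the continuous injective map $X\to\Phi_A$ is onto, and it is a homeomorphism. $\square$

## A winding number that passes from sheet to sheet

Take $f=z$. Clearly $|z|_X=\sigma$, since $\partial D_\emptyset\subset L_\emptyset$ and all sheets lie over $\overline D(0,\sigma)$. Suppose $h\in\mathrm{Inv}\,A$ and $|h-z|_X\le\beta$. Then $h$ has no zeros on $X$, and $|h|_X\le\sigma+\beta\le3$. Put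
$$h_v=h(\pi(v,\cdot))\in R(L_v),\qquad G_v(z)=\frac1{2\pi i}\oint_{\partial D_v}\frac{h_v(\zeta)}{\zeta-z}\,d\zeta\quad(z\in D_v).$$
By Lemma 1,
$$|h_v-G_v|\le3\varepsilon_{|v|}\quad\text{on }\Lambda_v=C_v\cup\textstyle\bigcup_iC_{vi}.\tag{6}$$
For $|v|=k$ consider the statement
$$P(v):\quad\text{there is }\lambda\in\mathbb C\text{ with }|\lambda|\ge\mu_k\text{ and }|h_v(z)-\lambda(z-c_v)|\le\beta|\lambda|\rho_k\text{ for }z\in C_v .$$
It says that, on the circle $C_v$ of radius $\rho_k$, $h$ is a linear function with zero at the center, up to a relative error $\beta<1$. $P(\emptyset)$ holds with $\lambda=1$, by the assumption on $h$.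

**Lemma 3.** If $P(v)$ holds, then $P(vi)$ holds for some $i\in I$.

*Proof.* Write $c=c_v$, $\rho=\rho_k$, $G=G_v$, $\rho'=\rho_{k+1}=\kappa\rho$, and let $\lambda$ be as in $P(v)$. In particular $\lambda\ne0$ and $\theta_k=\mu_k\rho\le|\lambda|\rho$.

**Step 1: $G$ has one zero $\alpha$, well inside.** Let $E(z)=G(z)-\lambda(z-c)$, holomorphic on $D_v\supset\overline D(c,\rho)$. On $C_v$, by (6), $P(v)$ and (2),
$$|E|\le3\varepsilon_k+\beta|\lambda|\rho\le(\beta'-\beta)|\lambda|\rho+\beta|\lambda|\rho=\beta'|\lambda|\rho ,$$
and so on all of $\overline D(c,\rho)$. As $\beta'<1$, Rouché's theorem shows that $G$ has no zero on $C_v$ and exactly one zero $\alpha$, a simple one, in $D(c,\rho)$. Since $E(\alpha)=-\lambda(\alpha-c)$, we get $|\alpha-c|\le\beta'\rho$.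

**Step 2: the slope at $\alpha$ is not small.** This is where $\mu_k$ is used up by a factor $1-\beta'$. Let
$$b(z)=\frac{\rho(z-\alpha)}{\rho^2-\overline{(\alpha-c)}(z-c)} .$$
On $C_v$ write $\rho^2=(z-c)\overline{(z-c)}$ to see $|b|=1$. Its only zero in $\overline D(c,\rho)$ is the simple zero $\alpha$. So $G/b$ is zero-free on $\overline D(c,\rho)$, and $|G/b|=|G|\ge(1-\beta')|\lambda|\rho$ on $C_v$. By the minimum principle the same bound holds at $\alpha$, where the value is $G'(\alpha)/b'(\alpha)$. Since $|b'(\alpha)|=\rho/(\rho^2-|\alpha-c|^2)\ge1/\rho$, the number $\lambda':=G'(\alpha)$ satisfies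
$$|\lambda'|\ge(1-\beta')|\lambda|\ge\mu_{k+1}.$$

**Step 3: $G$ is nearly linear near $\alpha$.** Let $R=(1-\beta')\rho$. Then $D(\alpha,R)\subset D(c,\rho)$, and $|E|\le|\lambda|\rho$ there. So the $n$-th Taylor coefficient of $E$ at $\alpha$ is at most $|\lambda|\rho R^{-n}$. From $G=E+\lambda(z-c)$, $G(\alpha)=0$ and $\lambda'=E'(\alpha)+\lambda$ we get $G(z)-\lambda'(z-\alpha)=E(z)-E(\alpha)-E'(\alpha)(z-\alpha)$. For $|z-\alpha|\le R/2$, summing a geometric series from $n=2$ on,
$$|G(z)-\lambda'(z-\alpha)|\le2|\lambda|\rho\,\frac{|z-\alpha|^2}{R^2}\le\frac{2|\lambda'|\,|z-\alpha|^2}{(1-\beta')^3\rho}.\tag{7}$$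

**Step 4: choose the child.** Since $(\alpha-c)/\rho\in\overline D(0,\beta')$, the net property gives $i$ with $|\alpha-c_{vi}|\le\frac{\beta\kappa\rho}4=\frac{\beta\rho'}4$. Write $c'=c_{vi}$. On $C_{vi}$ we have $|z-\alpha|\le2\rho'=2\kappa\rho\le R/2$, because $4\kappa\le1-\beta'$. By (7),
$$|G_v(z)-\lambda'(z-c')|\le|\lambda'|\rho'\Big(\frac\beta4+\frac{8\kappa}{(1-\beta')^3}\Big)=\frac\beta2|\lambda'|\rho'\qquad(z\in C_{vi}).\tag{8}$$

**Step 5: pass from $G_v$ to $G_{vi}$ through the gluing points.** For $a\in N_{vi}$ the points $\pi(v,a)$ and $\pi(vi,a)$ coincide, so $h_v(a)=h_{vi}(a)$. Since $a\in C_{vi}\subset\Lambda_v\cap\Lambda_{vi}$, (6) for $v$ and for $vi$ gives $|G_{vi}-G_v|(a)\le3\varepsilon_k+3\varepsilon_{k+1}$. On $C_{vi}$, which has distance $(\sigma-1)\rho'$ from $\partial D_{vi}$, differentiation of the Cauchy integral gives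
$$|G_{vi}'|\le\frac{3\sigma\rho'}{((\sigma-1)\rho')^2}=\frac B{\rho'} .$$
Also $C_{vi}\subset D(c,\rho)$ has distance at least $(\sigma-1)\rho$ from $\partial D_v$, so likewise $|G_v'|\le B/\rho\le B/\rho'$ there. Each point of $C_{vi}$ is within arc length $\eta_{k+1}\rho'$ of a point of $N_{vi}$. Hence on $C_{vi}$
$$|G_{vi}-G_v|\le3\varepsilon_k+3\varepsilon_{k+1}+2B\eta_{k+1}.\tag{9}$$

**Step 6: add up.** On $C_{vi}$, by (6) for $vi$, (9), (8) and (3),
$$|h_{vi}-\lambda'(z-c')|\le\tfrac\beta2|\lambda'|\rho'+3\varepsilon_k+6\varepsilon_{k+1}+2B\eta_{k+1}\le\tfrac\beta2|\lambda'|\rho'+\tfrac\beta2\theta_{k+1}\le\beta|\lambda'|\rho',$$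
since $\theta_{k+1}=\mu_{k+1}\rho'\le|\lambda'|\rho'$. This is $P(vi)$. $\square$

**End of the proof of Theorem A.** Starting from $P(\emptyset)$, Lemma 3 produces $s\in S$ such that $P(s|k)$ holds for all $k$. Since $\beta<1$, $P(s|k)$ implies that $h$ has winding number $1$ about $0$ along the circle $\pi(s|k,C_{s|k})\subset Y_{s|k}$. But $Y_{s|k}$ shrinks to $\mathbf e_s$ and $h(\mathbf e_s)\ne0$. So for large $k$, $|h-h(\mathbf e_s)|<|h(\mathbf e_s)|$ on $Y_{s|k}$, and the winding number is $0$. This contradiction shows that no $h\in\mathrm{Inv}\,A$ satisfies $|h-z|_X\le\beta$. Together with Lemma 2 and $\dim X=1$ this proves Theorem A, and the answer to (a) is No. $\blacksquare$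

## Zero sets to remove, and a real surface that must survive

Now (b). Write $\zeta=(\zeta_1,\zeta_2)=x+iy\in\mathbb C^2$ with $x,y\in\mathbb R^2$, use Euclidean norms, and let
$$Q=\{|x|\le1,\ |y|\le\tfrac12\},\qquad g(\zeta)=y_1+iy_2,\qquad|g|=|y| .$$
We recall the notion in Theorem B.

**Definition.** A compact $X\subset\mathbb C^2$ is *rationally convex* if for each $\zeta\in\mathbb C^2\setminus X$ there is a polynomial that vanishes at $\zeta$ and is zero-free on $X$.

For example, the circle $\{(e^{it},0)\}$ is rationally convex: for $\zeta=(a,b)$ off the circle use $\zeta_2-b$ if $b\ne0$, and $\zeta_1-a$ if $b=0$.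

The plan for $R(X)$ to have dense invertibles is simple: run through a countable dense family of polynomials $q_n$, replace each by $p_n=q_n-\lambda_n$ with a small constant $\lambda_n$, and remove from $Q$ a neighborhood $\{|p_n|<\delta_n\}$ of the zero set. On what remains, all $p_n$ are invertible. The difficulty is to keep $X$ so large that some continuous function, here $g$, still cannot be approximated by zero-free functions.

The obvious reason for $g$ to be stuck is a disc: on $T=\{iy:|y|\le\frac12\}$ every continuous function within distance $<\frac12$ of $g$ has a zero. Can we keep $T\subset X$? No. The polynomial $q=\zeta_1+i\zeta_2$ takes the value $iy_1-y_2=i(y_1+iy_2)$ at $iy$, so $q=ig$ on $T$, and then no element of $R(X)$ within distance $<\frac12$ of $q$ is zero-free on $T$. Here the attempt with a fixed surface stops: some of the curves that we must remove meet $T$, and small changes of the constant do not avoid this.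

So the surface has to move out of the way of the curve $V=\{p_n=0\}$. Let us try this by hand for $p=\zeta_1+i\zeta_2$. The curve $V$ consists of the points $(-iw,w)$, $w\in\mathbb C$. With $w=\xi+i\eta$ these have $x=(\eta,\xi)$, $y=(-\xi,\eta)$, so $|x|=|y|=|w|$. The plane $i\mathbb R^2$ meets $V$ only at $0$. Push the plane near $0$ along $V$, letting the intersection point run through $w\in[0,0.6]$. At the end the only intersection point has $|y|=0.6>\frac12$ and $|x|=0.6<1$: inside the window $|y|\le\frac12$ the surface no longer meets $V$. For other polynomials less is needed: $q=\zeta_1$ takes only imaginary values on $i\mathbb R^2$, so $\zeta_1-\lambda$ has no zero there if $\lambda\notin i\mathbb R$.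

In general we must slide an intersection point along $V$ until $|y|>\frac12$, and on the way it must not cross $|x|=1$ and must not enter the neighborhoods $\{|p_j|\le\delta_j\}$ removed earlier. Could these obstacles enclose it in $V$? The maximum principle for a suitable subharmonic function on $V$ says they cannot. Put
$$u_0=2|y|^2-|x|^2 .$$
Recall that a *plurisubharmonic* function is upper semicontinuous with values in $[-\infty,\infty)$ and subharmonic or $\equiv-\infty$ on each connected complex curve; $\log|p|$ is an example for a polynomial $p\not\equiv0$. For $u_0$ the Levi form is $\frac12$ times the identity, since $\frac{\partial^2}{\partial\zeta\,\partial\bar\zeta}=\frac14\Delta$ sends $2y^2-x^2$ to $\frac14(4-2)=\frac12$ in each variable. So $u_0$ is plurisubharmonic, and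
$$u_0\le\tfrac12\ \text{ on }Q,\qquad u_0\le-\tfrac12\ \text{ on }Q\cap\{|x|=1\}.\tag{10}$$
In the example above $u_0=|w|^2$ on $V$. To $u_0$ we shall add small multiples of $\log|p_j|$, so that the sum is also very negative near the removed curves.

Let $\mathcal P=\mathbb Q(i)[\zeta_1,\zeta_2]$, and let $(q_n)_{n\ge1}$ list $\mathcal P$ with each element occurring infinitely often.

**Lemma 4 (construction).** There are $\lambda_n\in\mathbb C$ with $|\lambda_n|<1/n$, $p_n=q_n-\lambda_n\not\equiv0$, $M_n\ge\max(1,\max_Q|p_n|)$ and $s_n,\delta_n>0$ for $n\ge1$, and diffeomorphisms $F_n$ of $\mathbb C^2$ ($n\ge0$) equal to the identity off a compact set, such that with $S_n=F_n(i\mathbb R^2)$ and $u_n=u_0+\sum_{j\le n}s_j\log(|p_j|/M_j)$: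

* $(a_n)$ every $\zeta\in S_n$ with $|y|\le\frac12$ satisfies $|x|<1$ and $u_n(\zeta)>-\frac14$;
* $(b_n)$ $u_n\le-\frac12$ on $Q\cap\{|x|=1\}$ and on $Q\cap\{|p_j|\le\delta_j\}$ for $j\le n$.

All $u_n$ are continuous maps $\mathbb C^2\to[-\infty,\infty)$ and plurisubharmonic. For $n=0$ take $F_0=\mathrm{id}$: on $i\mathbb R^2$ we have $x=0$ and $u_0\ge0$, and $(b_0)$ is in (10). The step from $n$ to $n+1$ fills the next section.

## Sliding a surface off a complex curve

Assume that everything in Lemma 4 has been chosen up to $n$.

**Step 1: choose $\lambda_{n+1}$.** The aim is to make the curve smooth and transversal to the surface. By Sard's theorem choose $\lambda_{n+1}$ with $|\lambda_{n+1}|<\frac1{n+1}$ that is a regular value of both $q_{n+1}:\mathbb C^2\to\mathbb C$ and $q_{n+1}|_{S_n}:S_n\to\mathbb C$. Put $p=q_{n+1}-\lambda_{n+1}$ and $V=\{p=0\}$. Then $p\not\equiv0$, and $V$ is empty (as happens if $q_{n+1}$ is constant) or a closed complex submanifold of dimension $1$. At a point of $S_n\cap V$, $dp$ maps the real two-dimensional tangent plane of $S_n$ onto $\mathbb C$, so it is injective on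 it; hence this plane meets $\ker dp=TV$ only in $0$. So $S_n$ is transversal to $V$.

**Lemma 5.** There is $S_{n+1}=F_{n+1}(i\mathbb R^2)$, with $F_{n+1}$ a diffeomorphism of $\mathbb C^2$ equal to the identity off a compact set, which satisfies $(a_n)$ (with $S_{n+1}$ in place of $S_n$) and $S_{n+1}\cap V\cap\{|y|\le\frac12\}=\emptyset$.

*Proof.* Let $S$ be any image of $i\mathbb R^2$ under a diffeomorphism of $\mathbb C^2$ equal to the identity off a compact set, transversal to $V$ and satisfying $(a_n)$. Such an $S$ is $S_n$. By transversality $S\cap V$ is closed and discrete. The set $S\cap\{|y|\le\frac12\}$ is closed and, since $S$ agrees with $i\mathbb R^2$ off a compact set, bounded; so $S\cap V\cap\{|y|\le\frac12\}$ is finite. Let $a$ be one of its points. We show how to remove $a$ without creating new points. Let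
$$W=\{\zeta\in V:|x|<1,\ u_n>-\tfrac14\}.$$
It is open in $V$ and contains $a$ by $(a_n)$. Let $W_a$ be the component of $W$ containing $a$.

**Step A: $W_a\not\subset\{|y|\le\frac12\}$ (there is a way out).** Suppose $W_a\subset\{|y|\le\frac12\}$. Then $W_a\subset Q$, and its closure $\overline{W_a}$ is a compact subset of $V\cap Q$. Its boundary in $V$ is not empty; otherwise $W_a$ would be a compact connected Riemann surface, on which the holomorphic functions $\zeta_1,\zeta_2$ are constant, which is absurd. A boundary point cannot lie in $W$, because the components of $W$ are open in $V$. So it is in $V\cap Q\setminus W$: either $|x|=1$ there, and $u_n\le-\frac12$ by $(b_n)$, or $u_n\le-\frac14$. Thus $u_n\le-\frac14$ on the boundary. The continuous function $u_n$ has a maximum $m$ on $\overline{W_a}$, and $m\ge u_n(a)>-\frac14$, so it is attained only in $W_a$. On $W_a$ the function $u_n$ is finite, continuous and subharmonic, so the set where it equals $m$ is open, by the sub-mean-value property, and closed in $W_a$; hence $u_n=m$ on $W_a$. By continuity $u_n=m>-\frac14$ at a boundary point, a contradiction.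

**Step B: the target and the region in which to move.** By Step A, $W_a\cap\{|y|>\frac12\}$ is a nonempty open subset of $V$. As $S\cap V$ is discrete, we can choose $b\in W_a$ with $|y(b)|>\frac12$ and $b\notin S$. Let
$$E=(S\cap V)\setminus\{a\},\qquad O=\{|x|<1,\ u_n>-\tfrac14\}\setminus E .$$
$E$ is closed and discrete, $O$ is open in $\mathbb C^2$, and $V\cap O=W\setminus E$. Let $M=W_a\setminus E$. Removing a closed discrete set from a connected surface leaves it connected, so $M$ is a connected surface, and it is a component of $V\cap O$. It contains $a$ and $b$.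

**Step C: a diffeomorphism that carries $a$ to $b$ along $V$.** Let $\mathbb D$ be the open unit disc. Call $U$ a box if $U\subset O$ is open and there is a diffeomorphism $\varphi:U\to\mathbb D\times\mathbb D$ with $\varphi(U\cap V)=\mathbb D\times\{0\}$ and $U\cap V\subset M$. Since $V\cap O$ is a closed submanifold of $O$ with $M$ as a component, every point of $M$ lies in a box. Let $c,d\in U\cap V$ with $\varphi(c)=(c',0)$, $\varphi(d)=(d',0)$. Choose smooth functions $\chi_1,\chi_2\ge0$ with compact support in $\mathbb D$, $\chi_1=1$ on the segment from $c'$ to $d'$, $\chi_2(0)=1$. The vector field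
$$(w_1,w_2)\mapsto\big(\chi_1(w_1)\chi_2(w_2)(d'-c'),\,0\big)$$
on $\mathbb D\times\mathbb D$, carried to $U$ by $\varphi$ and extended by $0$, is a smooth field on $\mathbb C^2$ with compact support in $U$. Its flow leaves $w_2$ unchanged on $U$ and is the identity off $U$, so it maps $V$ onto $V$. On $\{w_2=0\}$ the curve $t\mapsto c'+t(d'-c')$ is a trajectory, so the time-one map carries $c$ to $d$. Now call two points of $M$ equivalent if a finite composition of such time-one maps carries one to the other. This is an equivalence relation (the inverse of such a map is of the same kind, with $c,d$ interchanged), and its classes are open, as points in one box are equivalent. Since $M$ is connected, $a$ and $b$ are equivalent. We get a diffeomorphism $\Psi$ of $\mathbb C^2$, equal to the identity off a compact subset of $O$, with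
$$\Psi(V)=V,\qquad\Psi|_E=\mathrm{id},\qquad\Psi(a)=b .$$

**Step D: the new surface.** Put $S'=\Psi(S)$. It is an image of $i\mathbb R^2$ under a diffeomorphism equal to the identity off a compact set, it is transversal to $V$, and
$$S'\cap V=\Psi(S\cap V)=E\cup\{b\}.$$
As $|y(b)|>\frac12$, the set $S\cap V\cap\{|y|\le\frac12\}$ has lost exactly the point $a$. Finally $S'$ satisfies $(a_n)$: a point of $S'$ with $|y|\le\frac12$ is either in $O$, where $|x|<1$ and $u_n>-\frac14$, or not in $O$; in the latter case it is fixed by $\Psi$, so it lies in $S$, which satisfies $(a_n)$.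

Starting from $S_n$ and repeating finitely often we reach the surface $S_{n+1}$ of Lemma 5. $\square$

**Step 2: choose $M_{n+1}$, $s_{n+1}$, $\delta_{n+1}$.** The aim is to record the new curve in $u_{n+1}$. Let $T=S_{n+1}\cap\{|y|\le\frac12\}$. It is compact, contained in $Q$, and on it $u_n>-\frac14$ and $p\ne0$. Put $p_{n+1}=p$ and choose $M_{n+1}\ge\max(1,\max_Q|p|)$. On $T$ the function $\log(|p|/M_{n+1})$ is bounded, and $u_n$ stays above some number larger than $-\frac14$; so we can choose $s_{n+1}>0$ so small that $u_{n+1}>-\frac14$ on $T$. This gives $(a_{n+1})$. Then choose $\delta_{n+1}>0$ with $s_{n+1}\log(\delta_{n+1}/M_{n+1})\le-1$. On $Q$ all logarithmic terms are $\le0$. So $u_{n+1}\le u_n$ on $Q$, which keeps the inequalities in $(b_n)$, and on $Q\cap\{|p_{n+1}|\le\delta_{n+1}\}$ we have $u_{n+1}\le u_0-1\le-\frac12$ by (10). Hence $(b_{n+1})$ holds. This completes the proof of Lemma 4. $\square$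

## The set $X$ and the algebra $R(X)$

Let $X_n=\{\zeta\in Q:|p_j|\ge\delta_j\text{ for }j\le n\}$, a decreasing sequence of compact sets, and let $X=\bigcap_nX_n$. Put $T_n=S_n\cap\{|y|\le\frac12\}$. If $\zeta\in T_n$, then $\zeta\in Q$ and $u_n(\zeta)>-\frac14$ by $(a_n)$, so $|p_j(\zeta)|>\delta_j$ for $j\le n$ by $(b_n)$. Hence
$$T_n\subset X_n.\tag{11}$$
The set $X$ need not contain any of the $T_n$. What passes to the limit is the following topological fact, used twice.

**No zero-free extension.** There is no continuous map $\mathbb R^2\to\mathbb C\setminus\{0\}$ equal to $y_1+iy_2$ for all large $|y|$: it would have winding number $1$ on large circles, while circles in $\mathbb R^2$ can be contracted to a point.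

**Step 1: $X\ne\emptyset$.** By (11) and compactness it is enough that $T_n\ne\emptyset$ for every $n$. If $T_n=\emptyset$, then $|g|=|y|>\frac12$ on $S_n$, so $y\mapsto g(F_n(iy))$ is zero-free on $\mathbb R^2$. Since $F_n$ is the identity off a compact set, it equals $y_1+iy_2$ for large $|y|$. This is impossible.

**Step 2: $\operatorname{dist}(g,\mathrm{Inv}\,C(X))=|g|_X=\frac12$.** We have $|g|_X\le\frac12$ as $X\subset Q$, and the distance is at most $|g|_X$, since nonzero constants tend to $0$. It remains to show that the distance is at least $\frac12$. Suppose $G\in C(X)$ is zero-free and $|G-g|_X<m<\frac12$. Extend $G$ continuously to $\mathbb C^2$. On a neighborhood of $X$, hence on $X_n$ for some $n$, we have $G\ne0$ and $|G-g|<m$. Let $\chi:[0,\frac12]\to[0,1]$ be continuous with $\chi=0$ on $[0,m]$ and $\chi(\frac12)=1$. On $S_n$ define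
$$H=(1-\chi(|y|))\,G+\chi(|y|)\,g\ \text{ where }|y|\le\tfrac12,\qquad H=g\ \text{ where }|y|\ge\tfrac12 .$$
The first formula is used on $T_n\subset X_n$, and $H$ is continuous. It is zero-free:

* where $|y|\le m$, $H=G\ne0$;
* where $m<|y|\le\frac12$, $|H-g|\le|G-g|<m<|y|=|g|$;
* where $|y|\ge\frac12$, $|H|=|y|>0$.

So $y\mapsto H(F_n(iy))$ is a continuous map $\mathbb R^2\to\mathbb C\setminus\{0\}$ equal to $y_1+iy_2$ for large $|y|$, which is impossible. In particular $g\ne0$ in $C(X)$.

**Step 3: $X$ is rationally convex and $\Phi_{R(X)}=X$.** $R(X)$ is a uniform algebra on $X$; the coordinates separate points. Let $\zeta\in\mathbb C^2\setminus X$. If $\zeta\notin Q$, then, as $Q$ is compact and convex, there is a complex-linear $\ell$ with $\operatorname{Re}\ell(\zeta)>\max_Q\operatorname{Re}\ell$, and $\ell-\ell(\zeta)$ vanishes at $\zeta$ and is zero-free on $Q\supset X$. If $\zeta\in Q\setminus X$, then $|p_j(\zeta)|<\delta_j\le\min_X|p_j|$ for some $j$, and $p_j-p_j(\zeta)$ vanishes at $\zeta$ and is zero-free on $X$. So $X$ is rationally convex. Now let $\psi\in\Phi_{R(X)}$ and $\zeta=(\psi(\zeta_1),\psi(\zeta_2))$.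 Then $\psi(p)=p(\zeta)$ for polynomials $p$. If $p\ne0$ on $X$, then $p$ is invertible in $R(X)$, so $p(\zeta)\ne0$. By rational convexity $\zeta\in X$. Hence $\psi(p/q)=p(\zeta)/q(\zeta)$ whenever $q\ne0$ on $X$, and by continuity $\psi$ is evaluation at $\zeta$.

**Step 4: $R(X)$ has dense invertibles.** It is enough to approximate $r=p/q$ with polynomials $p,q$ and $q\ne0$ on $X$. Approximate $p$ uniformly on $Q$ by some $\tilde p\in\mathcal P$. For the infinitely many $n$ with $q_n=\tilde p$ we have $|p_n-\tilde p|=|\lambda_n|<1/n$, and $|p_n|\ge\delta_n$ on $X$. So $p_n/q$ is invertible in $R(X)$, with inverse $q/p_n$, and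
$$\Big|\frac{p_n}q-\frac pq\Big|_X\le\frac{\frac1n+|\tilde p-p|_Q}{\min_X|q|},$$
which is as small as we like.

**Step 5: $\dim X=2$.** By Step 2, $\mathrm{Inv}\,C(X)$ is not dense, so $\dim X\ge2$ by (F1). For the other inequality, let $j\in\{1,2\}$ and $\mu\in\mathbb Q(i)$. For infinitely many $n$ we have $q_n=\zeta_j-\mu$, and $p_n=\zeta_j-\mu-\lambda_n$ has no zero on $X$; so $\zeta_j(X)$ omits $\mu+\lambda_n$ for infinitely many $n$. As $\lambda_n\to0$, no $\mu\in\mathbb Q(i)$ is an interior point of $\zeta_j(X)$. Hence $\zeta_j(X)\subset\mathbb C$ has empty interior, and by (F2) its dimension is at most $1$. Since $X\subset\zeta_1(X)\times\zeta_2(X)$, (F2) gives $\dim X\le2$.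

Theorem B is proved, and the answer to (b) is No. $\blacksquare$

## Cohomology of $A$-convex sets when invertibles are dense

We now prove Theorem C. We use Čech cohomology with integer coefficients on compact Hausdorff spaces, and these facts about it: the continuity property ($\check H^k$ of the intersection of a chain of closed sets is the direct limit of their $\check H^k$), the Mayer–Vietoris sequence for two closed sets, the vanishing of $\check H^k$ of a point or of $\emptyset$ for $k\ge1$, and the natural identification of $\check H^1(Y;\mathbb Z)$ with the group of homotopy classes of maps $Y\to\mathbb C^*$. We also need a classical theorem.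

**(F4)** (Arens–Royden) For a commutative unital Banach algebra $\mathcal B$, the Gelfand transform induces an isomorphism of $\mathrm{Inv}\,\mathcal B/\exp\mathcal B$ onto the group of homotopy classes of maps $\Phi_{\mathcal B}\to\mathbb C^*$, which is $\check H^1(\Phi_{\mathcal B};\mathbb Z)$.

For example, on $Y=S^1$ with $\mathcal B=C(S^1)$ the classes are those of $z^n$, $n\in\mathbb Z$.

Let $A$ have dense invertibles and write $X=\Phi_A$. The set $X$ is $A$-convex, and so is any intersection of $A$-convex sets: a point outside the intersection is outside one of the sets, and a function that works for this set works for the smaller one.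

**Step 0: $A$-convex sets are character spaces.** For nonempty $A$-convex $Y$ let $A_Y$ be the closure of $A|_Y$ in $C(Y)$, a uniform algebra on $Y$. Let $\psi\in\Phi_{A_Y}$. Then $f\mapsto\psi(f|_Y)$ is a character of $A$, so it is evaluation at some $x\in X$, and $|f(x)|\le|f|_Y$ for all $f\in A$. By $A$-convexity $x\in Y$, and by density of $A|_Y$, $\psi$ is evaluation at $x$. So $\Phi_{A_Y}=Y$.

**Step 1: for $f\in A$ and closed $E\subset\mathbb C$, the set $f^{-1}(E)\subset X$ is $A$-convex.** This supplies many $A$-convex sets, and density of invertibles is what makes it work. Let $f(x)\notin E$, and put $d=\operatorname{dist}(f(x),E)$ (with $d=1$ if $E=\emptyset$). Choose $h\in\mathrm{Inv}\,A$ with $|h-(f-f(x))|_X<d/3$. Then $|h(x)|<d/3$, while on $f^{-1}(E)$ we have $|f-f(x)|\ge d$ and so $|h|\ge2d/3$. Hence $1/h\in A$ is larger than $3/d$ in absolute value at $x$ and at most $3/(2d)$ on $f^{-1}(E)$.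

**Step 2: $\check H^1(X)\to\check H^1(Y')$ is onto for $A$-convex $Y'$.** We may assume $Y'\ne\emptyset$. By (F4) for $A_{Y'}$ and Step 0, each class in $\check H^1(Y')$ is represented by some $b\in\mathrm{Inv}\,A_{Y'}$. Choose $f\in A$ and then $h\in\mathrm{Inv}\,A$ with $|f-b|_{Y'}<\frac12\min_{Y'}|b|$ and $|f-h|_X<\frac12\min_{Y'}|b|$. Then $|h/b-1|<1$ on $Y'$, so $h|_{Y'}$ is homotopic to $b$ as a map to $\mathbb C^*$, by $b\cdot(1+t(h/b-1))$. And $h$ is zero-free on $X$, so it defines a class in $\check H^1(X)$ that restricts to the given one. If $Y'\subset Y\subset X$ are closed and $A$-convex, the surjection factors through $\check H^1(Y)\to\check H^1(Y')$, which is therefore onto.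

**Step 3: $\check H^k(Y)=0$ for $A$-convex $Y$ and $k\ge2$.** We use induction on $k$; for $k\ge3$ assume $\check H^{k-1}=0$ for all $A$-convex sets. Suppose $0\ne c\in\check H^k(Y)$. Consider the $A$-convex sets $Y''\subset Y$ with $c|_{Y''}\ne0$. The intersection of a chain of such sets is $A$-convex, and by continuity $c$ does not restrict to $0$ on it, since otherwise it would restrict to $0$ on a member of the chain. By Zorn's lemma there is a minimal such set $Y'$. It is nonempty and not a point. As $A$ separates points, after multiplying by a constant we find $f\in A$, $t\in\mathbb R$ and $x_1,x_2\in Y'$ with $\operatorname{Re}f(x_1)<t<\operatorname{Re}f(x_2)$. Let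
$$Y_\pm=\{x\in Y':\pm(\operatorname{Re}f(x)-t)\ge0\},\qquad Y_0=Y_+\cap Y_- .$$
By Step 1, applied to half-planes, these are $A$-convex. Also $Y_+\cup Y_-=Y'$, and both $Y_\pm$ are proper subsets of $Y'$. Part of the Mayer–Vietoris sequence is
$$\check H^{k-1}(Y_+)\oplus\check H^{k-1}(Y_-)\to\check H^{k-1}(Y_0)\to\check H^k(Y')\to\check H^k(Y_+)\oplus\check H^k(Y_-).$$
The first map is onto: for $k=2$ because $\check H^1(Y_+)\to\check H^1(Y_0)$ is onto by Step 2, for $k\ge3$ because $\check H^{k-1}(Y_0)=0$. So the last map is injective, and $c|_{Y_+}\ne0$ or $c|_{Y_-}\ne0$. This contradicts minimality. In particular, with $Y=X$, we get $\check H^k(\Phi_A;\mathbb Z)=0$ for $k\ge2$.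

**Step 4: if all closed subsets of $X$ are $A$-convex, then $C(X)$ has dense invertibles.** By (F1) it is enough to extend a continuous $u:F\to S^1$, $F\subset X$ closed and nonempty, to $X$. Since $F$ is $A$-convex, Step 2 gives a zero-free continuous $h$ on $X$ such that $h|_F$ is homotopic to $u$ in maps to $\mathbb C^*$. Then $u/h|_F$ is homotopic to the constant $1$. Let $H_t$, $0\le t\le1$, be such a homotopy, with $H_0=1$ and $H_1=u/h|_F$. By compactness there are $0=t_0<\dots<t_m=1$ with $|H_{t_j}/H_{t_{j-1}}-1|<1$ on $F$, so each of these quotients is the exponential of a continuous function, the principal logarithm. Multiplying, $u/h|_F=e^{\varphi}$ with $\varphi\in C(F)$. Extend $\varphi$ to $\tilde\varphi\in C(X)$ by Tietze's theorem. Then $he^{\tilde\varphi}:X\to\mathbb C^*$ extends $u$, and $he^{\tilde\varphi}/|he^{\tilde\varphi}|:X\to S^1$ extends $u$ as well. $\blacksquare$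

**Remark on the set $X$ of Theorem B.** Theorem C applies to $A=R(X)$, so $\check H^k(X;\mathbb Z)=0$ for all $k\ge2$ although $\dim X=2$. By (F1) there are a closed $F\subset X$ and a continuous $u:F\to S^1$ that does not extend to $X$. Step 4 uses $A$-convexity only for the set $F$ itself, so no such $F$ is $A$-convex: the failure of density in $C(X)$ is detected only by closed subsets that are not $A$-convex.
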